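\title{The bandwidth of Gupta's random ordering of a tree}

\begin{abstract}
Gupta's algorithm orders the vertices of a rooted tree $T$ by their distance from the root after every path of a caterpillar decomposition has been stretched by an independent random factor in $[1,2]$. It was conjectured that the resulting ordering has bandwidth $O(D(T)\log n)$ with high probability, where $D(T)$ is the local density. We show that this is false: for every large $n$ there is a tree on which the bandwidth is $\Omega(D(T)\log^2 n)$ with probability at least $1-1/n$. We also prove that the bandwidth is always $O(\kappa D(T)\log n)$ with probability at least $1-1/n$, where $\kappa$ is the dimension of the decomposition, and that this order is attained for every $\kappa$ with $2\log_2\log_2 n+2\le\kappa\le\frac1{27}\log_2 n$.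
\end{abstract}

\section{Introduction}

\subsection*{Bandwidth and density}
Let $G=(V,E)$ be an undirected graph with $n=|V|$ vertices. An \emph{ordering} of $G$ is a bijection $f\colon V\to\{1,\dots,n\}$. Its \emph{bandwidth} $\operatorname{bw}(f)=\max_{uv\in E}|f(u)-f(v)|$ is the length of the longest edge when the vertices are placed on a line, and $\operatorname{bw}(G)=\min_f\operatorname{bw}(f)$. Let $B(v,r)$ be the set of vertices at distance at most $r$ from $v$. The \emph{(local) density} of $G$ is
\[
D(G)=\max_{v\in V,\ r\ge1}\frac{|B(v,r)|-1}{2r}.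
\]
Along a path with $r$ edges the position changes by at most $r\operatorname{bw}(f)$, so $B(v,r)$ occupies at most $2r\operatorname{bw}(f)+1$ positions. Hence $D(G)\le\operatorname{bw}(G)$, and an ordering with $\operatorname{bw}(f)\le\phi\,D(G)$ is within a factor $\phi$ of the optimum. For a path with $n\ge3$ vertices $D=\operatorname{bw}=1$; for a star $D=(n-1)/2$ and $\operatorname{bw}=\lceil(n-1)/2\rceil$.

\subsection*{The algorithm}
Let $T$ be a tree rooted at $\rho$. A \emph{caterpillar decomposition} of $(T,\rho)$ is a partition of the edge set into paths, called \emph{pieces}, each running downward (away from $\rho$). It has \emph{dimension $\kappa$} if every path from $\rho$ to a leaf uses edges of at most $\kappa$ pieces. The least possible dimension is the \emph{caterpillar dimension} $\kappa(T)=\kappa(T,\rho)$, and a decomposition attaining it is \emph{optimal}; one can be found in polynomial time. We have $\kappa(T)\le\log_2n$. Indeed, at each vertex $u\ne\rho$ continue the incoming piece into a child with the largest subtree. If a root--leaf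 path changes pieces at the edge from $u$ to $v$, the subtree of $u$ has at least $2m+1$ vertices, where $m$ is the size of the subtree of $v$. A path using $k$ pieces changes $k-1$ times below its first edge, so $n\ge1+(2^k-1)$.

\emph{Gupta's algorithm} takes an optimal decomposition, chooses for each piece $P$ independently a \emph{stretch factor} $\lambda_P$ uniformly from $[1,2]$, gives every edge of $P$ the length $\lambda_P$, and sorts the vertices by their distance $h(v)$ from $\rho$ in these lengths, breaking ties arbitrarily. We call $h(v)$ the \emph{height} of $v$ and write $f$ for the output. Gupta showed that with high probability $\operatorname{bw}(f)=O(D(T)\sqrt{\kappa(T)}\log^2n)=O(D(T)\log^{2.5}n)$, and that on caterpillars (a path, the \emph{spine}, with paths called \emph{hairs} attached to it) $\operatorname{bw}(f)=O(D(T)\log n)$ whatever the stretch factors are. The following conjecture is posed in~\cite{BA}.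

\medskip
\noindent\textbf{Conjecture.} \emph{There is an absolute constant $C$ such that for every tree $T$ with $n\ge2$ vertices, every root $\rho$ and every optimal caterpillar decomposition of $(T,\rho)$, Gupta's algorithm outputs with probability at least $1-1/n$ an ordering $f$ with $\operatorname{bw}(f)\le C\,D(T)\log n$.}

\subsection*{Results}
The conjecture is false; the correct bound carries an additional factor $\kappa$.

\begin{theorem}\label{thm:lower}
There is $n_*$ such that for every $n\ge n_*$ and every integer $\kappa$ with $2\log_2\log_2n+2\le\kappa\le\frac1{27}\log_2n$ there are a tree $T$ with $n$ vertices, a root $\rho$ and an optimal caterpillar decomposition of $(T,\rho)$, of dimension $\kappa(T,\rho)=\kappa$, for which with probability at least $1-1/n$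
\[
\operatorname{bw}(f)\ \ge\ 3\cdot10^{-7}\,\kappa\,D(T)\log_2n .
\]
\end{theorem}

\begin{theorem}\label{thm:upper}
There is an absolute constant $C$ such that for every tree $T$ with $n\ge2$ vertices, every root, and every caterpillar decomposition of dimension $\kappa$ (optimal or not), with probability at least $1-1/n$,
\[
\operatorname{bw}(f)\le C\,\kappa\,D(T)\ln n .
\]
\end{theorem}

Taking $\kappa=\lfloor\frac1{27}\log_2n\rfloor$ in Theorem~\ref{thm:lower} gives, for all large $n$, trees with $\operatorname{bw}(f)\ge c\,D(T)\log^2n$ with probability at least $1-1/n$, which contradicts the conjecture. Together with $\kappa(T)\le\log_2n$, the two theorems give the following.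

\begin{corollary}\label{cor:main}
With probability at least $1-1/n$ Gupta's algorithm achieves bandwidth $O(D(T)\log^2n)$, and this is best possible. For each $\kappa$ in the range of Theorem~\ref{thm:lower} the worst-case order on trees of caterpillar dimension $\kappa$ is exactly $\Theta(\kappa D(T)\log n)$. The conjectured bound holds on classes of trees with $\kappa(T)=O(1)$.
\end{corollary}

Since $\kappa\log n=O(\sqrt\kappa\log^2n)$, Theorem~\ref{thm:upper} also improves the bound $O(D\sqrt\kappa\log^2n)$.

Section~\ref{sec:windows} reduces both theorems to counting vertices in a short window of heights and explains why the conjecture is a natural guess. Section~\ref{sec:lower} proves Theorem~\ref{thm:lower} by a moment computation on a binary tree with exponentially long edges. Section~\ref{sec:upper} proves Theorem~\ref{thm:upper} by bounding an exponential moment of the window count. Throughout, $D=D(T)$, $d(\cdot,\cdot)$ is the graph distance, and $B(v,R)$ is also used for real $R\ge1$. A tree with $n\ge2$ vertices has $D\ge\frac12$, so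
\begin{equation}\label{eq:ball}
|B(v,R)|\le1+2DR\le4DR\qquad(R\ge1).
\end{equation}

\section{Windows of heights}\label{sec:windows}

The only properties of the output that we use are that $h(u)<h(v)$ implies $f(u)<f(v)$, and that heights increase by an amount in $[1,2]$ along each downward edge. The bandwidth is then governed, from both sides, by the number of vertices in a window of bounded length.

\begin{lemma}[crossing edges]\label{lem:cross}
If $N$ edges with parent $u$ and child $v$ satisfy $h(u)<t\le h(v)$ for one real $t$, then $\operatorname{bw}(f)\ge N$.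
\end{lemma}

\begin{proof}
Let $Y$ be the set of the $N$ children, $w\in Y$ the one with $f(w)$ largest, and $u$ the parent of $w$. Since $h(u)<t\le h(v)$ for all $v\in Y$, all of $Y$ is placed after $u$ and not after $w$. So $f(w)-f(u)\ge N$.
\end{proof}

\begin{lemma}[windows]\label{lem:window}
If for each $j\in\{0,1,\dots,2n\}$ at most $W$ vertices have height in $[j,j+2]$, then $\operatorname{bw}(f)\le2W$.
\end{lemma}

\begin{proof}
Let $u$ be the parent of $v$ and $j=\lfloor h(u)\rfloor\le2n-2$. The vertices placed between $u$ and $v$ inclusive have height in $[h(u),h(v)]\subset[j,j+2]\cup[j+1,j+3]$.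
\end{proof}

\begin{example}[one logarithm comes from the scales]\label{ex:cat}
Root a caterpillar at an end of its spine and let the spine and the hairs be the pieces. Fix any stretch factors and a window $[t,t+2]$; each piece has at most $3$ vertices in it. Consider, for an integer $\sigma\ge0$, the hairs that reach height $t$ and are attached at a vertex $a$ with $t-h(a)\in[2^\sigma,2^{\sigma+1})$. Each has length at least $2^{\sigma-1}$, and their attachment points lie within distance $2^\sigma$ of one another. If there are $k$ of them, a ball of radius $2^{\sigma+1}$ contains $k2^{\sigma-1}$ vertices, so $k\le16D$ by~\eqref{eq:ball}. At most $3$ spine vertices have height in $(t-1,t+2]$, and each has degree at most $2D$. Only $O(\log n)$ values of $\sigma$ occur, so the window contains $O(D\log n)$ vertices.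
\end{example}

For deeper trees randomness is needed, and it acts through the following anti-concentration bound. Ball's cube-slicing theorem~\cite{Ball} states that hyperplane sections of the unit cube have volume at most $\sqrt2$.

\begin{lemma}\label{lem:ball}
Let $i_1,\dots,i_m>0$ and let $\lambda_1,\dots,\lambda_m$ be independent and uniform on $[1,2]$. Then $\sum_j\lambda_ji_j$ has a density bounded by $\sqrt2\,(\sum_ji_j^2)^{-1/2}$.
\end{lemma}

\begin{proof}
For $m=1$ the density is at most $1/i_1$. For $m\ge2$ the density at $t$ is $(\sum_ji_j^2)^{-1/2}$ times the $(m-1)$-dimensional volume of the section of the unit cube $[1,2]^m$ by the hyperplane $\sum_j\lambda_ji_j=t$.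
\end{proof}

\begin{example}[the first moment]\label{ex:first}
Let the decomposition have dimension $\kappa$ and let $v\ne\rho$. The root path of $v$ has $i_1,\dots,i_m$ edges in $m\le\kappa$ pieces, so $h(v)=\sum_j\lambda_ji_j$ and $\sum_ji_j^2\ge d(\rho,v)^2/\kappa$ by Cauchy--Schwarz. Lemma~\ref{lem:ball} gives $\mathbb P(h(v)\in[t,t+2])\le2\sqrt{2\kappa}/d(\rho,v)$. For $t\ge2$ only vertices with $t/2\le d(\rho,v)\le t+2$ can lie in the window, and there are at most $8Dt$ of them. So the expected number of vertices in the window is at most $8Dt\cdot4\sqrt{2\kappa}/t\le46D\sqrt\kappa$.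
\end{example}

The mean is thus well below $D\log n$. If the window count behaved like a sum of independent terms of size $O(D)$, a Chernoff bound would add $O(D\log n)$ to the mean, and the conjecture would follow. The terms are not independent, however: vertices in a common subtree share the stretch factors above it. When one vertex falls into the window, it brings with it relatives from each of the $\kappa$ branchings above it, about $D$ from each. The clumps have size $\kappa D$ rather than $D$. The next section exhibits this, and Section~\ref{sec:upper} shows that nothing worse happens.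

\section{The lower bound}\label{sec:lower}

\subsection{The tree}
Let $s$ and $p$ be integers with
\begin{equation}\label{eq:sp}
8\le s\le p,\qquad 8p\le s\,2^{s/2}.
\end{equation}
In the end $s=\kappa-2$ and $p\approx\frac1{27}\log_2n$. Let $A_0$ be a root with $s$ pendant leaves. For $j\ge1$ let $A_j$ be a root with two downward paths of length $2^j$, each ending at the root of a copy of $A_{j-1}$. The $2^j$ roots of copies of $A_0$ in $A_j$ are its \emph{tips}; they lie at distance $\delta_j=\sum_{i=1}^j2^i=2^{j+1}-2$ from the root. The number $V_j$ of non-root vertices satisfies $V_0=s$ and $V_j=2^{j+1}+2V_{j-1}$, so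
\[
V_j=j2^{j+1}+s2^j\le3s2^j\qquad(0\le j\le s).
\]
The lengths $2^j$ make the number of tips proportional to the depth, which keeps the density of order $s$. The long paths alone already force density at least $s/2$ (there are $s2^{s+1}$ non-root vertices on them, within distance $2^{s+1}$ of the root of $A_s$), so the $s$ leaves at each tip cost nothing in density; they will turn each tip into $s$ crossing edges.

The tree $T$ consists of a \emph{backbone}, a path starting at $\rho$ of length at least $2^{24p}2^s$, with a copy of $A_s$ rooted at each of the backbone vertices at distance $2^s,2\cdot2^s,\dots,2^{24p}\cdot2^s$ from $\rho$. The smallest number of vertices is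
\[
n_0=1+2^{24p}(2^s+V_s)\le1+2^{24p}2^s(1+3s)\le2^{27p},
\]
because $s\le p$ and $1+3p\le2^p$, and lengthening the backbone realizes every $n\ge n_0$. The pieces are the backbone, each of the paths of length $2^j$, and each pendant edge. This decomposition has dimension $1+s+1=s+2$.

\begin{lemma}\label{lem:opt}
$\kappa(T,\rho)=s+2$, so the decomposition is optimal.
\end{lemma}

\begin{proof}
Fix any decomposition. We claim: if $b$ is the root of a copy of $A_j$ in $T$ and $Q$ is the piece containing the parent edge of $b$, then some path from $b$ down to a leaf of this copy meets at least $j+1$ pieces different from $Q$. For $j=s$ these pieces and $Q$ are $s+2$ pieces on one root--leaf path.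

For $j=0$, the vertex $b$ has $s\ge2$ pendant edges and $Q$ contains at most one. For $j\ge1$, one of the two paths of length $2^j$ from $b$ has its first edge $e$ outside $Q$. Let $b'$ be its end and $Q'$ the piece containing the parent edge of $b'$. A downward path that contains the parent edge of $b$ but not $e$ contains no edge below $e$; so $Q$ differs from $Q'$ and from every piece met below $b'$. Induction at $b'$ gives $j$ pieces different from $Q'$, and with $Q'$ we have $j+1$.
\end{proof}

\begin{lemma}\label{lem:dens}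
$D(T)\le8s$.
\end{lemma}

\begin{proof}
Let $\operatorname{Down}(z,R)$ be the number of descendants of $z$, including $z$, at distance at most $R$. Given $v$ and an integer $r\ge1$, let $z$ be the ancestor of $v$ at distance $r$, or $\rho$ if there is none. For $w\in B(v,r)$ the lowest common ancestor of $v$ and $w$ lies between $z$ and $v$, so $w$ is a descendant of $z$ with $d(z,w)\le2r$. It therefore suffices to prove $\operatorname{Down}(z,R)\le8sR$ for $R\ge2$.

The number of non-root vertices of $A_j$ within distance $R$ of its root is at most $2R$ if $R<2^j$ and at most $V_j\le3sR$ if $R\ge2^j$; it is at most $3sR$ in both cases. If $z$ is not on the backbone, then below $z$ there is a path followed by at most one copy of some $A_j$, so $\operatorname{Down}(z,R)\le1+R+3sR$. If $z$ is on the backbone and $R\ge2^s$, at most $R2^{-s}+1\le2R2^{-s}$ copies of $A_s$ are reached, so $\operatorname{Down}(z,R)\le1+R+2R2^{-s}\cdot3s2^s=1+R+6sR$. If $z$ is on the backbone and $R<2^s$, at most one copy is reached, so $\operatorname{Down}(z,R)\le1+R+2R$. All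 three bounds are at most $8sR$.
\end{proof}

If all stretch factors were equal, the $2^s$ tips of a copy would have the same height, and Lemma~\ref{lem:cross} would give $\operatorname{bw}(f)\ge s2^s$. Random stretching spreads them over an interval of length about $2^{s+1}$. We now measure how evenly.

\subsection{Tips in a unit window: the second moment}
In a copy of $A_j$ let $H$ denote height relative to its root, and let $Z_j(x)$ be the number of tips with $H\in[x-1,x)$. Tips have $H\in[\delta_j,2\delta_j]$, so $Z_j$ vanishes outside $(\delta_j,2\delta_j+1]$, an interval of length $2^{j+1}-1$. Each tip is counted for a set of $x$ of measure $1$, so $\int\mathbb EZ_j(x)\,dx=2^j$: an average window contains about half a tip.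

The second moment can be computed by hand. Let $b\ne b'$ be tips whose lowest common ancestor is the root of a copy of $A_i$, and $\Delta=H(b)-H(b')$. The set of $x$ for which both are counted has measure $(1-|\Delta|)_+$. Write $\Delta=2^i(\lambda-\lambda')+\Delta'$, where $\Delta'$ comes from the lower levels. The first term has the triangular density $\psi(t)=2^{-i}(1-2^{-i}|t|)_+$, and $\mathbb E|\Delta'|\le\frac13\delta_{i-1}=\frac13(2^i-2)$ because $\mathbb E|\lambda-\lambda'|=\frac13$. Since $\int(1-|t|)_+\,dt=1$ and $\int|t|(1-|t|)_+\,dt=\frac13$,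
\[
2^{-i}\ \ge\ \mathbb E(1-|\Delta|)_+=\mathbb E\int(1-|t|)_+\,\psi(t-\Delta')\,dt\ \ge\ 2^{-i}\Big(1-\frac{\frac13+\mathbb E|\Delta'|}{2^i}\Big)\ \ge\ \tfrac23\,2^{-i}.
\]
There are $2^j2^{i-1}$ such ordered pairs for each $i\in\{1,\dots,j\}$. Hence
\[
2^j\Big(1+\frac j3\Big)\le\int\mathbb EZ_j(x)^2\,dx\le2^j\Big(1+\frac j2\Big).
\]
So a tip sees a constant expected number of close relatives from \emph{each} of the $j$ branchings above it, and the ratio of the second moment to the first is of order $j$. We shall show that the $p$-th moment of $Z_s$ is of order $p!\,s^p$ up to a factor exponential in $p$, as for $s$ times an exponential variable. Then $Z_s$ reaches the order $ps$ with probability $2^{-O(p)}$, and $2^{24p}$ independent copies make this happen somewhere.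

\subsection{Higher moments}
For $q\ge1$ put $a_q(j)=2^{-j}\int\mathbb E[Z_j(x)^q]/q!\,dx$. The factor $1/q!$ removes the binomial coefficients from the recursion. As $Z_0=\mathbf 1_{(0,1]}$, we have $a_q(0)=1/q!$.

\begin{lemma}\label{lem:rec}
For $q\ge1$ and $0\le j<s$,
\[
a_q(j)+\frac1{16}\sum_{k=1}^{q-1}a_k(j)a_{q-k}(j)\ \le\ a_q(j+1)\ \le\ a_q(j)+\frac14\sum_{k=1}^{q-1}a_k(j)a_{q-k}(j).
\]
\end{lemma}

\begin{proof}
Let $\ell=2^{j+1}$ and $a_k=a_k(j)$. Then $Z_{j+1}(y)=Z_j'(y-\lambda'\ell)+Z_j''(y-\lambda''\ell)$ with all four objects on the right independent. Put $F_k(x)=\mathbb E[Z_j(x)^k]/k!$ and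
\[
M_k(y)=\frac{\mathbb E[Z_j(y-\lambda\ell)^k]}{k!}=\frac1\ell\int_{y-2\ell}^{y-\ell}F_k(x)\,dx\qquad(k\ge1).
\]
By the binomial theorem and independence, $\mathbb E[Z_{j+1}(y)^q]/q!=2M_q(y)+\sum_{k=1}^{q-1}M_k(y)M_{q-k}(y)$. Since $\int M_k=\int F_k=2^ja_k$,
\[
a_q(j+1)=a_q+\frac1\ell\sum_{k=1}^{q-1}\int M_kM_{q-k}.
\]
For the upper bound, $M_k\le2^ja_k/\ell=a_k/2$, so $\frac1\ell\int M_kM_{q-k}\le\frac1\ell\cdot\frac{a_k}2\cdot2^ja_{q-k}=\frac14a_ka_{q-k}$.

For the lower bound, $F_k$ is supported in an interval of length $\ell-1$ with center $c=(3\delta_j+1)/2$. Replacing every $\lambda$ by $3-\lambda$ preserves the law and maps the height $H$ of a tip to $3\delta_j-H$, which lies in $[x-1,x)$ exactly when $H\in(2c-x-1,2c-x]$. Hence $F_k(x)=F_k(2c-x)$ for almost every $x$, and each of $[c-\ell/2,c]$, $[c,c+\ell/2]$ carries half of the mass of $F_k$. If $y\in[c+\ell,c+2\ell]$, then $[y-2\ell,y-\ell]$ has length $\ell$ and contains $c$, so it contains one of these two intervals, and $M_k(y)\ge\frac1\ell2^{j-1}a_k=a_k/4$. Integrating over these $y$ gives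 $\frac1\ell\int M_kM_{q-k}\ge\frac1{16}a_ka_{q-k}$.
\end{proof}

The upper inequality gives $a_q(j)\le(1+\frac j4)^{q-1}$: this holds for $j=0$, and with $\sigma=1+\frac j4$ the inductive step is $\sigma^{q-1}+\frac14(q-1)\sigma^{q-2}\le(\sigma+\frac14)^{q-1}$. Since $1+\frac s4\le\frac s2$,
\begin{equation}\label{eq:a2p}
a_{2p}(s)\le(s/2)^{2p}.
\end{equation}

For the lower inequality, define $\alpha_q(j)$ by $\alpha_1(0)=1$, $\alpha_q(0)=0$ for $q\ge2$, and $\alpha_q(j+1)=\alpha_q(j)+\sum_{k=1}^{q-1}\alpha_k(j)\alpha_{q-k}(j)$; equivalently, $\sum_q\alpha_q(j)z^q=\varphi_j(z)$ with $\varphi_0=z$ and $\varphi_{j+1}=\varphi_j+\varphi_j^2$. Induction on $j$ gives $a_q(j)\ge16^{-(q-1)}\alpha_q(j)$, since $\frac1{16}16^{-(k-1)}16^{-(q-k-1)}=16^{-(q-1)}$. The number $\alpha_q(j)$ counts plane binary trees (every internal node has a left and a right child) with $q$ leaves whose internal nodes carry labels in $\{1,\dots,j\}$ that strictly decrease away from the root: in such a tree with labels at most $j+1$, either all labels are at most $j$, or the root has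 label $j+1$ and its two subtrees have labels at most $j$. These trees record the levels at which $q$ tips branch from one another.

\begin{lemma}\label{lem:alpha}
Under \eqref{eq:sp}, $\alpha_p(s)\ge(s/120)^p$.
\end{lemma}

\begin{proof}
First let $0\le k\le s'$. Choose $k$ distinct labels from $\{1,\dots,s'\}$ and insert them in decreasing order, each time replacing a leaf by a new internal node with two leaves. The $i$-th label has $i$ leaves to choose from, so there are $k!$ trees for each choice of labels, and
\[
\alpha_{k+1}(s')\ge\binom{s'}kk!=s'(s'-1)\cdots(s'-k+1)\ge(s'/e)^k;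
\]
the geometric mean of the $k$ largest among $1,\dots,s'$ is at least $(s'!)^{1/s'}\ge s'/e$.

Distinct labels allow only $s+1$ leaves, while $p$ may be much larger than $s$. We therefore spend the top labels on splitting $p$ into parts of size about $s/4$. Let $r=\lceil\log_2(4p/s)\rceil$. Then $4p/s\le2^r<8p/s\le2^{s/2}$, so $s':=s-r\ge s/2$; this is where the second condition in \eqref{eq:sp} is used. Take a complete binary tree of depth $r$ with labels $s,s-1,\dots,s-r+1$ by level, and hang below it $2^r$ trees with labels in $\{1,\dots,s'\}$ and $p_1,\dots,p_{2^r}$ leaves, where $\sum_ip_i=p$ and $p_i\in\{\lfloor p2^{-r}\rfloor,\lceil p2^{-r}\rceil\}$. As $1\le s/8<p2^{-r}\le s/4$, we have $1\le p_i\le s'+1$. Using $s/2e>1$, $2^r<8p/s$ and $8\ln s/s\le3$ for $s\ge8$,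
\[
\alpha_p(s)\ge\prod_i\Big(\frac s{2e}\Big)^{p_i-1}=\Big(\frac s{2e}\Big)^{p-2^r}\ge\Big(\frac s{2e}\Big)^ps^{-8p/s}\ge\Big(\frac s{2e^4}\Big)^p\ge\Big(\frac s{120}\Big)^p.\qedhere
\]
\end{proof}

\begin{proposition}\label{prop:clump}
There is a real number $y_s$ with $\mathbb P\big(Z_s(y_s)\ge ps/7000\big)\ge2^{-23p}$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:alpha}, $a_p(s)\ge(s/1920)^p$. Let $y$ be uniform on $(\delta_s,2\delta_s+1]$, independent of the stretch factors, and $W=Z_s(y)^p$. The interval has length $2^{s+1}-1\in[2^s,2^{s+1}]$, so $\mathbb EW\ge\frac12p!\,a_p(s)$ and $\mathbb EW^2\le(2p)!\,a_{2p}(s)$. The Paley--Zygmund inequality $\mathbb P(W\ge\frac12\mathbb EW)\ge(\mathbb EW)^2/(4\mathbb EW^2)$ for $W\ge0$ and \eqref{eq:a2p} show that $W\ge\frac14p!\,a_p(s)$ with probability at least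
\[
\frac1{16}\binom{2p}p^{-1}\frac{a_p(s)^2}{a_{2p}(s)}\ge\frac1{16}\,4^{-p}\,960^{-2p}\ge2^{-22p-4}\ge2^{-23p}.
\]
On this event, by $p!\ge(p/e)^p$ and $p\ge8$, we have $Z_s(y)\ge\frac pe\cdot\frac s{1920}\cdot4^{-1/8}\ge\frac{ps}{7000}$. The probability is an average over $y$, so some fixed value $y_s$ attains at least the average.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:lower}}
The event of Proposition~\ref{prop:clump} depends only on the stretch factors inside one copy of $A_s$, so these events are independent over the $2^{24p}$ copies. With probability at least $1-(1-2^{-23p})^{2^{24p}}\ge1-\exp(-2^p)$ some copy, with root $a$ say, has at least $ps/7000$ tips $b$ with $h(b)\in[t-1,t)$, where $t=h(a)+y_s$. Each of the $s$ leaves $b'$ at such a tip satisfies $h(b)<t\le h(b)+1\le h(b')$. Lemmas~\ref{lem:cross} and~\ref{lem:dens} give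
\[
\operatorname{bw}(f)\ge\frac{ps^2}{7000}\ge\frac{ps}{56000}\,D(T).
\]
Given $n$ and $\kappa$, put $p=\lfloor\frac1{27}\log_2n\rfloor$ and $s=\kappa-2$, and let $n$ be so large that $p\ge27$ and $2\log_2\log_2n\ge8$. Then $8\le s\le p$ and $2^{s/2}\ge\log_2n\ge p$, so \eqref{eq:sp} holds. Next $n_0\le2^{27p}\le n<2^{27(p+1)}\le2^{28p}$, so $T$ can be given exactly $n$ vertices, and $\exp(-2^p)\le2^{-28p}\le1/n$. By Lemma~\ref{lem:opt}, $\kappa(T,\rho)=\kappa$. Finally $p\ge\frac1{28}\log_2n$ and $s\ge\kappa/2$, so $\operatorname{bw}(f)\ge\frac1{56\cdot56000}\kappa D\log_2n\ge3\cdot10^{-7}\kappa D\log_2n$. \qed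

\begin{remark}
The construction needs some lower bound on $\kappa$: a copy of $A_s$ has only $2^s$ tips, so $ps/7000$ of them can share a window only if $s\ge\log_2\log_2n-O(1)$. The upper bound on $\kappa$ is used through $s\le p$, which keeps $n_0\le n$.
\end{remark}

\section{The upper bound}\label{sec:upper}

Fix a tree, a root and a decomposition of dimension $\kappa\ge1$, and put
\[
c_0=10^{-9},\qquad\theta=\frac{c_0}{D\kappa}\le1,\qquad K=40 .
\]
We show that the number $N$ of vertices in a window satisfies $\mathbb Ee^{\theta N}\le2$; Markov's inequality then gives $N=O(\theta^{-1}\ln n)$ in all windows at once. The clumps of size about $\kappa D$ found in Section~\ref{sec:lower} explain why $\theta$ has the order $1/(\kappa D)$. The plan is to write $\mathbb Ee^{\theta N}-1$ as a sum of one weight per vertex and to prove that, for this $\theta$, each weight obeys the same bound as the first-order term $\theta\,\mathbb P(v\text{ is in the window})$ of Example~\ref{ex:first}.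

\subsection{A weight for each vertex}
A piece $P$ has a \emph{top} $a_P=p_0$ and further vertices $p_1,p_2,\dots$, with $h(p_i)=h(a_P)+i\lambda_P$. Every $u\ne\rho$ is a non-top vertex of exactly one piece, the one containing its parent edge. Let $T_P$ be the set of vertices whose root path uses an edge of $P$, and let
\[
S_u=\{u\}\cup\bigcup_{P:\,a_P=u}T_P
\]
be the part of the tree that hangs from $u$ through pieces starting at $u$. Then $S_\rho=V$, and $T_P$ is the disjoint union of the sets $S_{p_i}$, $i\ge1$: the root path of $w\in T_P$ leaves $P$ at some $p_i$, and it either ends there or continues in a piece whose top is $p_i$. For $w\in S_u$ put $\bar d_u(w)=d(u,w)+2$. For real $y$ let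
\[
N_u(y)=\#\{w\in S_u:\ h(w)-h(u)\in[y-4,y-2]\},\qquad g_u(y)=\mathbb Ee^{\theta N_u(y)}-1,
\]
and define $N_P,g_P$ in the same way with $T_P$ and $a_P$ in place of $S_u$ and $u$. The shifts by $2$ and $4$ are chosen so that a vertex $w$, which has $d(u,w)\le h(w)-h(u)\le2d(u,w)$, can be counted only if $y\in[\bar d_u(w),2\bar d_u(w)]$, including the case $w=u$.

We have $N_P(y)=\sum_{i\ge1}N_{p_i}(y-\lambda_Pi)$ and $N_u(y)=\mathbf 1_{[2,4]}(y)+\sum_{a_P=u}N_P(y)$. The functions $N_{p_i}$ depend on disjoint sets of stretch factors not containing $\lambda_P$, and the $N_P$ with $a_P=u$ depend on disjoint sets as well. With $\mathbb E_\lambda$ denoting the average over $\lambda\in[1,2]$,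
\begin{equation}\label{eq:grec}
1+g_P(y)=\mathbb E_\lambda\prod_{i\ge1}\big(1+g_{p_i}(y-\lambda i)\big),\qquad1+g_u(y)=e^{\theta\mathbf 1_{[2,4]}(y)}\prod_{P:\,a_P=u}\big(1+g_P(y)\big).
\end{equation}
Number the pieces with top $u$ as $P^1,P^2,\dots$ and define recursively $\beta_{u,u}=(e^\theta-1)\mathbf 1_{[2,4]}$,
\begin{align}
\beta_{P,v}(y)&=\mathbb E_\lambda\Big[\beta_{p_i,v}(y-\lambda i)\prod_{k\ge1}\big(1+g_{p_{i+k}}(y-\lambda(i+k))\big)\Big]&&(v\in S_{p_i}),\label{eq:bP}\\
\beta_{u,v}(y)&=\beta_{P^j,v}(y)\,e^{\theta\mathbf 1_{[2,4]}(y)}\prod_{j'<j}\big(1+g_{P^{j'}}(y)\big)&&(v\in T_{P^j}).\label{eq:bu}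
\end{align}
Expanding the first product in \eqref{eq:grec} by $\prod_i(1+\xi_i)-1=\sum_i\xi_i\prod_{i'>i}(1+\xi_{i'})$ and the second by the same identity with $i'<i$, we obtain by induction from the leaves
\begin{equation}\label{eq:gsum}
g_P=\sum_{v\in T_P}\beta_{P,v},\qquad g_u=\sum_{v\in S_u}\beta_{u,v}.
\end{equation}
Also by induction, $\beta_{u,v}$ and $\beta_{P,v}$ (for $a_P=u$) are nonnegative and supported in $[\bar d_u(v),2\bar d_u(v)]$, because $y-\lambda i\in[\bar d,2\bar d]$ implies $y\in[\bar d+i,2(\bar d+i)]$.

For example, if $P$ has vertices $p_0,p_1,p_2$ and nothing hangs from $p_1$ or $p_2$, let $\chi_i$ be the indicator of $y-\lambda i\in[2,4]$. Then $\beta_{P,p_2}=(e^\theta-1)\mathbb E\chi_2$ and $\beta_{P,p_1}=(e^\theta-1)\mathbb E[\chi_1e^{\theta\chi_2}]$. So the weight of a vertex is its first-order term, inflated by the vertices that come later in the expansion. The direction of the expansion in \eqref{eq:bP} matters. It inflates $v\in S_{p_i}$ only by the subtrees hanging \emph{lower} on $P$, and a vertex hanging lower can share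 a window with $v$ only if it is within $O(\bar d_{p_i}(v))$ of $p_i$. A vertex hanging higher on $P$ could be at distance of order $i$, however close $v$ is to $p_i$.

\begin{proposition}\label{prop:H}
Let $u$ be a vertex, and let $\beta$ be $\beta_{u,v}$ with $v\in S_u$, or $\beta_{P,v}$ with $a_P=u$ and $v\in T_P$. Then
\[
\mathrm{(H1)}\quad\int\beta\le8\theta,\qquad\qquad\mathrm{(H2)}\quad\sup\beta\le\frac{K\theta\sqrt\kappa}{\bar d_u(v)}.
\]
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:upper} from Proposition~\ref{prop:H}]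
Let $y\ge2$. Only the vertices with $y/2\le\bar d_\rho(v)\le y$ contribute to $g_\rho(y)$, so by \eqref{eq:gsum}, (H2) and \eqref{eq:ball},
\[
g_\rho(y)\le4Dy\cdot\frac{2K\theta\sqrt\kappa}y=320\,\theta D\sqrt\kappa\le1 .
\]
The number of vertices with height in $[j,j+2]$ is $N_\rho(j+4)$, and $\mathbb P(N_\rho(j+4)\ge5\theta^{-1}\ln n)\le2n^{-5}$ by Markov's inequality. As $2(2n+1)n^{-5}\le1/n$ for $n\ge2$, with probability at least $1-1/n$ Lemma~\ref{lem:window} applies with $W=5\theta^{-1}\ln n$ and gives $\operatorname{bw}(f)\le10c_0^{-1}\kappa D\ln n$.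
\end{proof}

\subsection{The chain and its companions}
We prove Proposition~\ref{prop:H} by induction from the leaves up. Fix $u$ and assume the proposition for all proper descendants of $u$. Since $e^\theta-1\le2\theta$, we have $\int\beta_{u,u}\le4\theta$ and $\sup\beta_{u,u}\le2\theta$, which settles $v=u$. Let $v\in S_u\setminus\{u\}$.

It is not enough to apply the inductive hypothesis to the last step of the recursion: (H2) for $\beta_{p_i,v}$ does not improve by the factor $\bar d_{p_i}(v)/\bar d_u(v)$ after one averaging without a loss in the constant, and such losses would compound over $\kappa$ steps. We unwind the recursion all the way down to $v$, and use the hypothesis only for the inflating factors.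

Let $u_0=v$, let $P^{(l)}$ be the piece having $u_{l-1}$ as a non-top vertex, and let $u_l$ be its top. This chain reaches $u_q=u$ for some $q$, and $q\le\kappa$ since $P^{(1)},\dots,P^{(q)}$ are distinct pieces on one root path. Put $d_l=\bar d_{u_l}(v)$ and $i_l=d_l-d_{l-1}\ge1$; thus $d_0=2$ and $u_{l-1}$ is the vertex $p_{i_l}$ of $P^{(l)}$. The sets
\[
S_{u_0}\subset T_{P^{(1)}}\subset S_{u_1}\subset T_{P^{(2)}}\subset\dots\subset S_{u_q}
\]
are nested. The \emph{companions} at step $l$ (Figure~\ref{fig:chain}) are the vertices of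
\[
C_l=\bigcup_{k\ge1}S_{p_{i_l+k}}\subset T_{P^{(l)}}\setminus S_{u_{l-1}}\qquad\text{and}\qquad C'_l=S_{u_l}\setminus T_{P^{(l)}},
\]
where $p_1,p_2,\dots$ are the vertices of $P^{(l)}$. By the nesting, all these sets are pairwise disjoint. For $w\in C_l$ with $w\in S_{p_{i_l+k}}$ put $k_w=k$, $\beta_w=\beta_{p_{i_l+k},w}$ and $\bar d_w=\bar d_{p_{i_l+k}}(w)$. For $w\in C'_l$ put $\bar d_w=\bar d_{u_l}(w)$, and $\beta_w=\beta_{P',w}$ if $w\in T_{P'}$ with $a_{P'}=u_l$, while $\beta_{u_l}=\theta\mathbf 1_{[2,4]}$.

\begin{figure}[ht]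
\centering
\begin{tikzpicture}[scale=0.85]
\draw[very thick] (0,0) -- (0,-5.2);
\node[right] at (0,-1.2) {$P^{(l)}$};
\fill (0,0) circle (2pt) node[above right] {$u_l$};
\fill (0,-2.4) circle (2pt) node[above right] {$u_{l-1}=p_i$};
\fill (0,-3.7) circle (2pt) node[right] {$p_{i+k}$};
\draw[dashed] (0,-2.4) -- (2.6,-4.2);
\fill (2.6,-4.2) circle (2pt) node[right] {$v$};
\draw[fill=gray!25] (0,0) -- (-3.6,-0.9) -- (-2.8,-1.7) -- cycle;
\node at (-3.7,-1.6) {$C'_l$};
\draw[dotted] (0,-1.3) -- (-1.6,-2.2) -- (-0.9,-2.6) -- cycle;
\draw[fill=gray!25] (0,-3.0) -- (-1.8,-3.5) -- (-1.4,-3.9) -- cycle;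
\draw[fill=gray!25] (0,-3.7) -- (-1.8,-4.3) -- (-1.3,-4.7) -- cycle;
\draw[fill=gray!25] (0,-4.5) -- (-1.5,-5.1) -- (-1.0,-5.5) -- cycle;
\node at (-2.4,-4.3) {$C_l$};
\end{tikzpicture}
\caption{One step of the chain from a vertex $v$ toward the root. The root path of $v$ follows the piece $P^{(l)}$ from its top $u_l$ to $u_{l-1}$ and then leaves it (dashed). The shaded parts can inflate the weight of $v$: $C_l$ consists of the vertices of $P^{(l)}$ below $u_{l-1}$ and everything hanging from them, and $C'_l$ of $u_l$ and the other pieces with top $u_l$ with everything below them. Subtrees hanging from $P^{(l)}$ strictly between $u_l$ and $u_{l-1}$ (dotted) do not enter.}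
\label{fig:chain}
\end{figure}

Let $\beta_l=\beta_{u_l,v}$. By \eqref{eq:bP}, \eqref{eq:bu}, \eqref{eq:gsum} and $1+\xi\le e^\xi$,
\begin{equation}\label{eq:step}
\beta_l(y)=\mathbb E_\lambda\big[\beta_{l-1}(y-\lambda i_l)\,\Pi_l\big],\qquad1\le\Pi_l\le e^{\Gamma_l+\Gamma'_l},
\end{equation}
\[
\Gamma_l=\sum_{w\in C_l}\beta_w\big(y-\lambda(i_l+k_w)\big),\qquad\Gamma'_l=\sum_{w\in C'_l}\beta_w(y).
\]
Every $\beta_w$ is supported in $[\bar d_w,2\bar d_w]$. We need (H1) and (H2) for every $\beta_w$, with $\bar d_w$ in the denominator. For $\theta\mathbf 1_{[2,4]}$ they hold directly. For $w\in C_l$, and for $w\in C'_l$ with $l<q$, they hold by the inductive hypothesis. For $w\in C'_q$ they concern pieces with top $u$ itself. We therefore run the argument below twice. In the first run $\beta_q$ denotes $\beta_{P^{(q)},v}$, which satisfies \eqref{eq:step} with $\Gamma'_q=0$; this proves the proposition for all $\beta_{P,v}$ with $a_P=u$. In the second run $\beta_q=\beta_{u,v}$, and (H1), (H2) are available for all companions.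

\subsection{Volumes}
Fix $l\in\{1,\dots,q\}$ and write $d=d_{l-1}$, $i=i_l$, $x=y-\lambda i$. In \eqref{eq:step} only pairs $(y,\lambda)$ with $x\in[d,2d]$ matter, and all bounds on $\Gamma_l,\Gamma'_l$ below are for such pairs. For fixed $y$ the set $J_y=\{\lambda\in[1,2]:y-\lambda i\in[d,2d]\}$ has length at most
\[
\mu=\min(1,d/i)\le2d_{l-1}/d_l ,
\]
where the inequality follows from $d_l=d+i\le2\max(d,i)$.

Let $w\in C_l$ and $z_w=x-\lambda k_w$. If $\beta_w(z_w)\ne0$, then $\bar d_w\le z_w$ and $k_w\le x-z_w$, so $k_w<2d$ and $d(u_{l-1},w)=k_w+\bar d_w-2<2d$. Let $W_l$ be the set of $w\in C_l$ with $d(u_{l-1},w)\le2d_{l-1}$. Let $w\in C'_l$. If $\beta_w(y)\ne0$, then $y\in[d_l,2d_l]\cap[\bar d_w,2\bar d_w]$, so $d_l/2\le\bar d_w\le2d_l$. Let $W'_l$ be the set of $w\in C'_l$ with $d(u_l,w)\le2d_l$. Only $W_l$ and $W'_l$ contribute. By \eqref{eq:ball} their normalized volumes satisfy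
\[
\omega_l:=|W_l|/d_{l-1}\le8D,\qquad\omega'_l:=|W'_l|/d_l\le8D .
\]
Many steps of the chain may have comparable $d_l$, and then they share one ball. Let $\tau_l=\lfloor\log_2d_l\rfloor$, a nondecreasing sequence with $\tau_0=1$. The sets $W_l$ and $W'_l$ lie within distance $3d_{l-1}$ and $3d_l$ of $v$, respectively, and they are disjoint for different $l$. Hence for every $\tau\ge1$
\begin{equation}\label{eq:vol}
\sum_{l:\,\tau_{l-1}=\tau}\omega_l\le2^{-\tau}|B(v,6\cdot2^\tau)|\le24D,\qquad\sum_{l:\,\tau_l=\tau}\omega'_l\le24D .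
\end{equation}

Split $\Gamma_l=\Gamma^c+\Gamma^f$ into the \emph{coarse} terms, with $z_w>x/2$, and the \emph{fine} terms, with $z_w\le x/2$; both are functions of $(x,\lambda)$. A nonzero coarse term has $\bar d_w\ge z_w/2\ge d/4$. So (H2) gives the pointwise bounds
\begin{equation}\label{eq:coarse}
\Gamma^c\le4K\theta\sqrt\kappa\,\omega_l,\qquad\Gamma'_l\le2K\theta\sqrt\kappa\,\omega'_l,\qquad\Gamma^c+\Gamma'_l\le48K\theta D\sqrt\kappa\le1 .
\end{equation}
A nonzero fine term has $\lambda k_w\ge x/2\ge d/2$, so it belongs to the set $\mathcal F=\{w\in W_l:d/4\le k_w<2d\}$.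

\subsection{Fine companions}
For $\Gamma^f$ a pointwise bound loses a logarithm, for the reason seen in Example~\ref{ex:cat}: each dyadic scale $2^\sigma\le d$ of $\bar d_w$ may contribute about $D2^\sigma$ companions of size $\theta\sqrt\kappa\,2^{-\sigma}$. But a fine companion hangs far down on $P^{(l)}$, so $z_w$ moves quickly with $\lambda$, and a companion of scale $2^\sigma$ is active only on a short interval of $\lambda$. A packing condition of Carleson type on these intervals controls all powers of $\Gamma^f$ in the mean.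

\begin{lemma}\label{lem:fine}
\textup{(A)} For fixed $x\in[d,2d]$: $\int_1^2(e^{\Gamma^f(x,\lambda)}-1)\,d\lambda\le33\,\theta\omega_l$.

\textup{(B)} For fixed $y$: $\int_{J_y}(e^{\Gamma^f(y-\lambda i,\lambda)}-1)\,d\lambda\le33\,\theta\omega_l\,\mu$.
\end{lemma}

\begin{proof}
Let $(y_*,i_*,J,\mu_*)$ be $(x,0,[1,2],1)$ in case (A) and $(y,i,J_y,\mu)$ in case (B). In both cases $z_w(\lambda)=y_*-\lambda(i_*+k_w)$, which we regard as a function on $\mathbb R$, and $\Gamma^f\le\sum_{w\in\mathcal F}\beta_w(z_w(\lambda))$ on $J$. Let $M=i_*+2d$. For $w\in\mathcal F$ the slope $i_*+k_w$ lies in $[i_*+d/4,M]\subset[M/8,M]$. Moreover $d/M\le d/(4i_*+d)\cdot4$ is not needed; we use only $d/M\le\mu_*$ and $d/(4i_*+d)\le\mu_*$, both immediate from the definition of $\mu_*$.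

\emph{Linear term.} By (H1) and a change of variables,
\[
\int_J\Gamma^f\,d\lambda\le|W_l|\,\frac{8\theta}{i_*+d/4}=32\,\theta\omega_l\,\frac d{4i_*+d}\le32\,\theta\omega_l\mu_* .
\]

\emph{A majorant by step functions.} For an integer $\sigma\ge1$ the \emph{$\sigma$-cells} are the intervals $[a2^\sigma/M,(a+1)2^\sigma/M)$, $a\in\mathbb Z$; for $\sigma'\le\sigma$ every $\sigma'$-cell lies in one $\sigma$-cell. Call $(w,\sigma)$ \emph{admissible} if $w\in\mathcal F$, $\sigma\ge1$ and $\bar d_w\in[2^{\sigma-1},2^{\sigma+1})$; each $w$ has at most two admissible $\sigma$. Let $I_{w,\sigma}=\{\lambda\in\mathbb R:z_w(\lambda)\in[2^\sigma,2^{\sigma+1})\}$, an interval of length at most $8\cdot2^\sigma/M$, and let $\hat I_{w,\sigma}$ be the union of the $\sigma$-cells meeting it, so $|\hat I_{w,\sigma}|\le10\cdot2^\sigma/M$. Put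
\[
\hat\Gamma_\sigma(\lambda)=\sum_{w:\,(w,\sigma)\text{ admissible}}\frac{K\theta\sqrt\kappa}{2^{\sigma-1}}\,\mathbf 1_{\hat I_{w,\sigma}}(\lambda)
\]
if the $\sigma$-cell containing $\lambda$ meets $J$, and $\hat\Gamma_\sigma(\lambda)=0$ otherwise. Then $\hat\Gamma_\sigma$ is constant on $\sigma$-cells. If $\beta_w(z_w)\ne0$, then $z_w\ge2$, so $z_w\in[2^\sigma,2^{\sigma+1})$ for some $\sigma\ge1$, and $z_w/2\le\bar d_w\le z_w$ makes $(w,\sigma)$ admissible. By (H2), $\Gamma^f\le\sum_\sigma\hat\Gamma_\sigma$ on $J$. Each admissible pair contributes at most $20K\theta\sqrt\kappa/M$ to $\int\hat\Gamma_\sigma$, so each $w$ contributes at most $40K\theta\sqrt\kappa/M$ in total, and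
\begin{equation}\label{eq:total}
\int_{\mathbb R}\sum_\sigma\hat\Gamma_\sigma\le\frac{40K\theta\sqrt\kappa\,|W_l|}M\le40K\theta\sqrt\kappa\,\omega_l\mu_* .
\end{equation}

\emph{Packing.} We claim that for every $\sigma$-cell $\Delta$ meeting $J$,
\begin{equation}\label{eq:carl}
\int_\Delta\sum_{\sigma'\le\sigma}\hat\Gamma_{\sigma'}\le\eta\,|\Delta|,\qquad\eta=1280K\theta D\sqrt\kappa\le\tfrac12 .
\end{equation}
Fix $\lambda_0\in\Delta\cap J$; thus $\lambda_0\ge1$, which is the reason for discarding cells that miss $J$. Suppose $\hat I_{w,\sigma'}$ meets $\Delta$ with $\sigma'\le\sigma$. Then a $\sigma'$-cell meeting $I_{w,\sigma'}$ lies in $\Delta$, so there is $\lambda'\in\Delta$ with $z_w(\lambda')\in[0,2^{\sigma+1}]$. As $|\lambda'-\lambda_0|\le2^\sigma/M$ and the slope is at most $M$, we get $z_w(\lambda_0)\in[-2^\sigma,3\cdot2^\sigma]$. For two such vertices $w,w'$,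
\[
|k_w-k_{w'}|\le\lambda_0|k_w-k_{w'}|=|z_w(\lambda_0)-z_{w'}(\lambda_0)|\le4\cdot2^\sigma,
\]
and $\bar d_w,\bar d_{w'}\le2^{\sigma+1}$, so $d(w,w')\le8\cdot2^\sigma$. By \eqref{eq:ball} there are at most $32D2^\sigma$ such $w$. Each contributes at most $40K\theta\sqrt\kappa/M$, and $|\Delta|=2^\sigma/M$, which proves \eqref{eq:carl}.

\emph{Higher terms.} Every unordered $r$-tuple of scales arises from at most $r!$ ordered ones, so $(\sum_\sigma\hat\Gamma_\sigma)^r/r!\le\sum_{\sigma_1\ge\dots\ge\sigma_r}\hat\Gamma_{\sigma_1}\cdots\hat\Gamma_{\sigma_r}$. The product $\hat\Gamma_{\sigma_1}\cdots\hat\Gamma_{\sigma_{r-1}}$ is constant on $\sigma_{r-1}$-cells and vanishes on those that miss $J$. Integrating cell by cell and summing over $\sigma_r\le\sigma_{r-1}$ with \eqref{eq:carl} removes the last factor at the cost $\eta$. After $r-1$ such steps \eqref{eq:total} applies, and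
\[
\sum_{r\ge2}\int_J\frac{(\Gamma^f)^r}{r!}\le2\eta\cdot40K\theta\sqrt\kappa\,\omega_l\mu_*=(102400K^2\theta D\kappa)\,\theta\omega_l\mu_*\le\theta\omega_l\mu_*,
\]
because $102400K^2c_0<1$. Adding the linear term gives the lemma.
\end{proof}

\subsection{The error of one step}
Let $e_l(y)=\mathbb E_\lambda[\beta_{l-1}(y-\lambda i_l)(\Pi_l-1)]\ge0$ be the excess of $\beta_l$ over the plain average of $\beta_{l-1}$, and normalize
\[
m_l=\theta^{-1}\int\beta_l,\qquad b_l=\theta^{-1}d_l\sup\beta_l .
\]
We have to show $m_q\le8$ and $b_q\le K\sqrt\kappa$.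

\begin{lemma}\label{lem:onestep}
For $1\le l\le q$, with $\varepsilon_l=840\,\theta\sqrt\kappa\,(\omega_l+\omega'_l)$,
\begin{align}
\theta^{-1}d_l\sup e_l&\le\varepsilon_l\,b_{l-1},\label{eq:esup}\\
\theta^{-1}\textstyle\int e_l&\le99\,\theta\omega_lm_{l-1}+16\,\theta\omega_lb_{l-1}+32\,\theta\omega'_lb_{l-1}.\label{eq:eint}
\end{align}
\end{lemma}

\begin{proof}
For $0\le\xi\le1$ and $\zeta\ge0$ we have $e^{\xi+\zeta}-1=e^\xi(e^\zeta-1)+(e^\xi-1)\le3(e^\zeta-1)+2\xi$. By \eqref{eq:coarse}, $\Pi_l-1\le3(e^{\Gamma^f}-1)+2\Gamma^c+2\Gamma'_l$.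

For the supremum, Lemma~\ref{lem:fine}(B), \eqref{eq:coarse} and $|J_y|\le\mu$ give
\[
e_l(y)\le\sup\beta_{l-1}\cdot\mu\,\big[99\,\theta\omega_l+8K\theta\sqrt\kappa\,\omega_l+4K\theta\sqrt\kappa\,\omega'_l\big].
\]
Here $\sup\beta_{l-1}\cdot\mu\le2\theta b_{l-1}/d_l$, and $2(99+8K)=838$, $8K=320$. This is \eqref{eq:esup}.

For the integral we treat the three parts separately. Substituting $x=y-\lambda i$ for each $\lambda$, the fine part is $3\int\beta_{l-1}(x)\,\mathbb E_\lambda[e^{\Gamma^f(x,\lambda)}-1]\,dx\le99\,\theta\omega_l\int\beta_{l-1}$ by Lemma~\ref{lem:fine}(A). By (H1) the coarse part is at most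
\[
2\sum_{w\in W_l}\mathbb E_\lambda\int\beta_{l-1}(x)\beta_w(x-\lambda k_w)\,dx\le16\,\theta|W_l|\sup\beta_{l-1}=16\,\theta^2\omega_lb_{l-1}.
\]
The last part is at most
\[
2\sum_{w\in W'_l}\int\beta_w(y)\,\mathbb E_\lambda\beta_{l-1}(y-\lambda i)\,dy\le16\,\theta|W'_l|\,\mu\sup\beta_{l-1}\le32\,\theta^2\omega'_lb_{l-1}.\qedhere
\]
\end{proof}

\subsection{Summation along the chain}
For $0\le j\le l\le q$ let $\mathcal L_{j,l}$ be convolution with the law of $\sum_{j<k\le l}\lambda_ki_k$, where the $\lambda_k$ are independent and uniform on $[1,2]$; $\mathcal L_{l,l}$ is the identity. Iterating $\beta_l=\mathcal L_{l-1,l}\beta_{l-1}+e_l$ gives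
\begin{equation}\label{eq:duhamel}
\beta_l=\mathcal L_{0,l}\beta_0+\sum_{j=1}^l\mathcal L_{j,l}e_j .
\end{equation}
Convolution with a probability law preserves integrals and does not increase suprema, and if the law has density at most $\gamma$, then $\sup\mathcal L\phi\le\gamma\int\phi$ for $\phi\ge0$. An error made at a much smaller scale has been smoothed by the time it reaches $d_l$, so it is controlled by its integral; an error made at a comparable scale is controlled by its supremum.

One difficulty remains. The bound $b_j=O(\sqrt\kappa)$ at each of up to $\kappa+1$ scales, inserted in \eqref{eq:eint} and \eqref{eq:vol}, bounds the total error only by $O(\theta D\kappa^{3/2})$. The remedy is that the $q\le\kappa$ pieces are shared among the scales, so the factor $\sqrt\kappa$ cannot be lost at all of them. For $\tau\ge1$ let $\kappa_\tau$ be the number of $j\in\{1,\dots,q\}$ for which $(d_{j-1},d_j)$ meets $(2^{\tau-1},2^\tau)$, or $1$ if there is none; so $1\le\kappa_\tau\le\kappa$. If $d_j\le2^{\tau-1}$ and $2^\tau\le d_l$, then at most $\kappa_\tau$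 of the numbers $i_{j+1},\dots,i_l$ have sum at least $2^{\tau-1}$, so $\sum_{j<k\le l}i_k^2\ge2^{2(\tau-1)}/\kappa_\tau$ by Cauchy--Schwarz, and by Lemma~\ref{lem:ball}
\begin{equation}\label{eq:dens}
\text{the law defining }\mathcal L_{j,l}\text{ has density at most }\sqrt{2\kappa_\tau}\;2^{1-\tau}.
\end{equation}
Let $\mathcal E_l=\theta^{-1}\sum_{j=1}^l\int e_j$, a nondecreasing sequence with $\mathcal E_0=0$. We show by induction that $\mathcal E_l\le1$ for all $l\le q$.

\emph{Step 1: if $\mathcal E_l\le1$ and $\tau=\tau_l$, then $m_l\le5$ and}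
\begin{equation}\label{eq:bl}
b_l\le29\sqrt{\kappa_\tau}+4\sum_{1\le j\le l,\ \tau_j\in\{\tau-1,\tau\}}\varepsilon_jb_{j-1}.
\end{equation}
By \eqref{eq:duhamel}, $m_l\le4+\mathcal E_l\le5$. For $b_l$ we bound the terms of \eqref{eq:duhamel}, multiplied by $\theta^{-1}d_l$, using $2^\tau\le d_l<2^{\tau+1}$. If $\tau\ge2$, then $d_0=2\le2^{\tau-1}$, and by \eqref{eq:dens} the term with $\beta_0$ contributes at most $4\cdot\sqrt{2\kappa_\tau}\,2^{1-\tau}\cdot2^{\tau+1}\le23\sqrt{\kappa_\tau}$; if $\tau=1$, it contributes at most $2d_l<8$. The errors $e_j$ with $\tau_j\le\tau-2$ have $d_j<2^{\tau-1}$, so by \eqref{eq:dens} they contribute together at most $4\sqrt{2\kappa_\tau}\,\mathcal E_l\le6\sqrt{\kappa_\tau}$. An error with $\tau_j\in\{\tau-1,\tau\}$ contributes at most $\varepsilon_jb_{j-1}d_l/d_j\le4\varepsilon_jb_{j-1}$ by \eqref{eq:esup}.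

\emph{Step 2: if $\mathcal E_l\le1$, let $\mathcal O=\{\tau_0,\dots,\tau_l\}$ and $b^*(\tau)=\max\{b_j:j\le l,\ \tau_j=\tau\}$ for $\tau\in\mathcal O$. Then}
\begin{equation}\label{eq:bstar}
\max_{\tau\in\mathcal O}b^*(\tau)\le39\sqrt\kappa,\qquad\sum_{\tau\in\mathcal O}b^*(\tau)\le285\,\kappa .
\end{equation}
By monotonicity, Step 1 applies at every index up to $l$. Let $\tau^-$ be the predecessor of $\tau$ in $\mathcal O$ and $\tau^{--}$ that of $\tau^-$, with $b^*=0$ where they do not exist. Since $\tau_{j-1}$ is $\tau_j$ or its predecessor, $\tau_j\in\{\tau-1,\tau\}$ implies $\tau_{j-1}\in\{\tau,\tau^-,\tau^{--}\}$. By \eqref{eq:vol}, the sum of $\omega'_j$ over the $j$ with $\tau_j\in\{\tau-1,\tau\}$ is at most $48D$. The sum of $\omega_j$ over these $j$ is at most $48D+8D$, because at most one of them has $\tau_{j-1}<\tau-1$, and the others have $\tau_{j-1}\in\{\tau-1,\tau\}$. So the corresponding sum of $\varepsilon_j$ is at most $840\cdot104\,\theta D\sqrt\kappa\le\frac1{16}$, and \eqref{eq:bl} yields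
\[
b^*(\tau)\le29\sqrt{\kappa_\tau}+\tfrac14\max\{b^*(\tau),b^*(\tau^-),b^*(\tau^{--})\}.
\]
Taking the maximum over $\tau$ gives $\max b^*\le\frac43\cdot29\sqrt\kappa\le39\sqrt\kappa$. Bounding the maximum of the three terms by their sum and summing over $\mathcal O$ gives $\sum b^*\le29\sum\sqrt{\kappa_\tau}+\frac34\sum b^*$, that is, $\sum b^*\le116\sum_{\mathcal O}\sqrt{\kappa_\tau}$. Now $|\mathcal O|\le\kappa+1\le2\kappa$. If several consecutive intervals $(d_{j-1},d_j)$ meet $(2^{\tau-1},2^\tau)$, the endpoints they share lie in it, so $\kappa_\tau\le1+\#\{1\le j\le q:2^{\tau-1}<d_j<2^\tau\}$ and $\sum_{\mathcal O}\kappa_\tau\le|\mathcal O|+q\le3\kappa$. By Cauchy--Schwarz, $\sum b^*\le116\sqrt{2\kappa\cdot3\kappa}\le285\kappa$.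

\emph{Step 3: if $l<q$ and $\mathcal E_l\le1$, then $\mathcal E_{l+1}\le1$.} We sum \eqref{eq:eint} over $1\le j\le l+1$; only $m_{j-1}\le5$ and $b_{j-1}\le b^*(\tau_{j-1})$ with $\tau_{j-1}\in\mathcal O$ appear. Group the indices by $\tau=\tau_{j-1}$. By \eqref{eq:vol}, $\sum_j\omega_j\le24D|\mathcal O|\le48D\kappa$ and $\sum_j\omega_jb_{j-1}\le24D\sum_{\mathcal O}b^*$. If $\tau_{j-1}=\tau$, then $\tau_j$ is $\tau$ or the successor of $\tau$ in $\mathcal O\cup\{\tau_{l+1}\}$, so $\sum_j\omega'_jb_{j-1}\le48D\sum_{\mathcal O}b^*$. With \eqref{eq:bstar},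
\[
\mathcal E_{l+1}\le\big(99\cdot5\cdot48+(16\cdot24+32\cdot48)\cdot285\big)\,\theta D\kappa\le6\cdot10^5c_0\le1 .
\]

Therefore $\mathcal E_q\le1$, and Steps 1 and 2 give $\int\beta_q=\theta m_q\le8\theta$ and $\sup\beta_q\le39\,\theta\sqrt\kappa/d_q\le K\theta\sqrt\kappa/\bar d_u(v)$. The first run proves (H1) and (H2) for $\beta_{P,v}$ with $a_P=u$, and the second for $\beta_{u,v}$. This completes the induction, and with it the proofs of Proposition~\ref{prop:H} and Theorem~\ref{thm:upper}. \qed

\begin{remark}
The dimension of the decomposition enters only through $q\le\kappa$; optimality is never used. The full strength of $\theta D\kappa\le c_0$, as opposed to $\theta D\sqrt\kappa\le c_0$, is needed only in the higher terms of Lemma~\ref{lem:fine} and in Step~3. Step~3 is where the contributions of the branchings above $v$ add up, as they do in the second-moment computation of Section~\ref{sec:lower}.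
\end{remark}

\begin{thebibliography}{9}

\bibitem{Ball}
K.~Ball, \emph{Cube slicing in $\mathbb R^n$}, Proc. Amer. Math. Soc. \textbf{97} (1986), 465--473.

\bibitem{BA}
\emph{Bandwidth Approximation}, \texttt{http://www.cs.toronto.edu/\textasciitilde yuvalf/BAMC.pdf}.

\end{thebibliography}
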